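# Compact rotoids are Dugundji compacta

## 1. Closed rectangles and limits of fibres

Throughout, "compact" means compact Hausdorff, all spaces are Tychonoff, and spaces are nonempty unless said otherwise. We write $D=\{0,1\}$.

We start with the two constructions that carry the proof. First, take compact spaces $X$ and $Y$, a point $e\in Y$, and a homeomorphism $H$ of $X\times X$ onto $X\times Y$ with
$$H(x,x)=(x,e)\qquad\text{for all }x\in X. \tag{1}$$
So $H$ carries the diagonal to the horizontal copy $X\times\{e\}$ of $X$. We watch what $H$ does to rectangles $A\times B$. Usually the image is not a rectangle, but when it is, the diagonal gives precise information.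

**Lemma 1 (rectangle rule).** Let $A,B,K\subseteq X$ and $L\subseteq Y$ satisfy $H(A\times B)=K\times L$. If $e\in L$ then $A\cap B=K$. If $e\notin L$ then $A\cap B=\emptyset$.

**Proof.** Since $H$ is injective, $x\in A\cap B\iff (x,x)\in A\times B\iff (x,e)=H(x,x)\in K\times L$. The last condition says that $x\in K$ and $e\in L$. $\square$

For example, let $X=Y$ be a compact abelian group, $e=0$, $H(x,y)=(x,y-x)$, and let $N$ be a closed subgroup. Then $H\big((a+N)\times(b+N)\big)=(a+N)\times(b-a+N)$. The rule says that the two cosets coincide if $0\in b-a+N$ and are disjoint otherwise.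

Second, let $p:X\to X'$ be a continuous map of $X$ onto a compact space $X'$. Write $F(a)=p^{-1}(a)$ for its fibres. They are points of the hyperspace $\exp X$ of nonempty closed subsets of $X$. Its Vietoris topology has as subbase the sets
$$W^+=\{M: M\subseteq W\},\qquad W^-=\{M: M\cap W\neq\emptyset\},\qquad W\subseteq X \text{ open}.$$
We use three facts about compact $X,Y$ (E. Michael, *Topologies on spaces of subsets*, 1951; Engelking, *General Topology*).

1. $\exp X$ is compact Hausdorff.
2. The map $(M,N)\mapsto M\times N$ from $\exp X\times\exp Y$ to $\exp(X\times Y)$ is continuous and injective. Injectivity is clear, since $M$ and $N$ are the projections of $M\times N$. For continuity, if $M\times N\subseteq W$ with $W$ open, compactness gives open $U\supseteq M$, $V\supseteq N$ with $U\times V\subseteq W$, and then $U^+\times V^+$ is carried into $W^+$. If $(x,y)\in (M\times N)\cap W$, choose open $U\ni x$, $V\ni y$ with $U\times V\subseteq W$, and then $U^-\times V^-$ is carried into $W^-$.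
3. A homeomorphism $H$ induces a homeomorphism $M\mapsto H(M)$ of hyperspaces, because it carries subbasic sets to subbasic sets.

**Definition.** For $a\in X'$ let $\mathcal F_a\subseteq\exp X$ be the set of all limits of nets $F(a_i)$ with $a_i\in X'$, $a_i\to a$. Its members are the *limit fibres* at $a$.

**Lemma 2.** (a) $F(a)\in\mathcal F_a$, and every $B\in\mathcal F_a$ is a nonempty subset of $F(a)$. (b) The map $p$ is open if and only if $\mathcal F_a=\{F(a)\}$ for every $a\in X'$.

**Proof.** (a) Constant nets give $F(a)\in\mathcal F_a$. Let $B=\lim F(a_i)$ with $a_i\to a$. Then $B\ne\emptyset$, as a member of $\exp X$. Suppose some $x\in B$ has $p(x)\ne a$. Choose disjoint open sets $O\ni p(x)$, $O'\ni a$ in $X'$. Since $p^{-1}(O)$ meets $B$, eventually $F(a_i)$ meets $p^{-1}(O)$, which means $a_i\in O$. But eventually $a_i\in O'$, a contradiction.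

(b) Suppose $\mathcal F_a=\{F(a)\}$ for every $a$. Let $a_i\to a$. Every subnet of $F(a_i)$ has, by compactness of $\exp X$, a further subnet that converges, and its limit lies in $\mathcal F_a$, so it is $F(a)$. Hence $F(a_i)\to F(a)$, and $F:X'\to\exp X$ is continuous. For $U\subseteq X$ open, $p(U)=\{b:F(b)\cap U\neq\emptyset\}=F^{-1}(U^-)$ is open.

Conversely let $p$ be open, $B=\lim F(a_i)$, $a_i\to a$, and suppose some $x\in F(a)$ is not in $B$. Choose disjoint open $U\ni x$ and $W\supseteq B$. Eventually $F(a_i)\subseteq W$. But $p(U)$ is a neighborhood of $a$, so eventually $a_i\in p(U)$, that is, $F(a_i)$ meets $U$. This is a contradiction, so $F(a)\subseteq B$, and equality follows from (a). $\square$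

**Example.** Let $p:D^\omega\to[0,1]$, $p(t)=\sum_n t_n2^{-n-1}$. The fibre over $\tfrac12$ is $\{0111\ldots,\,1000\ldots\}$. Fibres over points approaching $\tfrac12$ from below converge to $\{0111\ldots\}$, and from above to $\{1000\ldots\}$. So $\mathcal F_{1/2}$ consists of these two singletons and the full fibre. Accordingly $p$ is not open: the clopen set $\{t:t_0=0\}$ has image $[0,\tfrac12]$.

The purpose of these constructions is to show that, when a map $p$ is compatible with $H$, rectangles of limit fibres go to rectangles of limit fibres, and then the rectangle rule forces $\mathcal F_a=\{F(a)\}$. So $p$ is open. A supply of open maps is what one needs for the following question.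

## 2. Rotoids, Dugundji compacta, and the theorems

**Definition.** A space $X$ is a *rotoid* if there are a point $e\in X$ and a homeomorphism $H$ of $X\times X$ onto itself such that $H(e,x)=(e,x)$ and $H(x,x)=(x,e)$ for every $x\in X$.

Every topological group is a rotoid, via $H(x,y)=(x,x^{-1}y)$ with $e$ the neutral element. Every finite discrete space is a rotoid: fix $e$ and put $H(x,y)=(x,\sigma_x(y))$, where $\sigma_x$ is the permutation that exchanges $x$ and $e$ and fixes all other points (so $\sigma_e=\mathrm{id}$).

**Definition.** A compact space $X$ is a *Dugundji compactum* (we also say "$X$ is Dugundji") if for every zero-dimensional compact $Z$, every closed $A\subseteq Z$ and every continuous $f:A\to X$ there is a continuous $\tilde f:Z\to X$ extending $f$.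

By Haydon's theorem this is equivalent to Pełczyński's original definition; we use only the form above. Here $A$ may be empty, and zero-dimensional means having a base of clopen sets.

The basic tool for checking this property is a selection theorem. A map $\theta$ from $Z$ to nonempty closed subsets of $M$ is *lower semicontinuous* if $\{z:\theta(z)\cap O\neq\emptyset\}$ is open for every open $O\subseteq M$.

**Michael's zero-dimensional selection theorem** (E. Michael, *Selected selection theorems*, Amer. Math. Monthly 63 (1956)). A lower semicontinuous map from a zero-dimensional compact space to nonempty closed subsets of a completely metrizable space has a continuous selection.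

Consequently *every compact metrizable space $X$ is Dugundji*. Put $\theta(z)=\{f(z)\}$ for $z\in A$ and $\theta(z)=X$ for $z\notin A$. For open nonempty $O\subseteq X$, the set $\{z:\theta(z)\cap O\ne\emptyset\}$ has complement $A\setminus f^{-1}(O)$, which is closed. So $\theta$ is lower semicontinuous, and a continuous selection extends $f$.

*A compact space that is not Dugundji.* Let $S=A(\omega_1)$ be the one-point compactification, with added point $\infty$, of the discrete space $\omega_1$. Define $j:S\to D^{\omega_1}$ by letting $j(\alpha)$ be the characteristic function of $\{\alpha\}$ and $j(\infty)=0$. The $\beta$-th coordinate of $j$ equals $1$ only at the isolated point $\beta$, so $j$ is continuous. It is injective, hence an embedding. If $S$ were Dugundji, the identity of $S\cong j(S)$ would extend over $D^{\omega_1}$, so $S$ would be a retract, in particular a continuous image, of $D^{\omega_1}$. The preimages of the isolated points would be $\omega_1$ disjoint nonempty open sets in $D^{\omega_1}$. This is impossible. Indeed, shrink them to basic sets, each fixing finitely many coordinates. Some number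 $n$ of fixed coordinates occurs uncountably often. Take $2^n+1$ such sets, and let $J$ be the finite set of all coordinates they mention. In $D^J$ they give $2^n+1$ disjoint sets of $2^{|J|-n}$ points each, more than $2^{|J|}$ points altogether.

Problem 3.15 of "Diagonal-Flexible Spaces And Rotoids" (http://vestniken.ru/articles/24/eng/24.pdf) asks: *Is every compact rotoid a Dugundji compactum?* We prove that the answer is yes.

**Theorem A.** Let $X,Y$ be compact, $e\in Y$, and let $H:X\times X\to X\times Y$ be a homeomorphism onto $X\times Y$ with $H(x,x)=(x,e)$ for all $x\in X$. Then $X$ and $Y$ are Dugundji compacta.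

**Corollary.** Every compact rotoid is a Dugundji compactum.

The Corollary is Theorem A with $Y=X$; the condition $H(e,x)=(e,x)$ is not needed.

**Theorem B (stable converse).** For a compact zero-dimensional space $X$ the following are equivalent:

- (a) $X$ is Dugundji;
- (b) $X\times D^\kappa\cong D^\kappa$ for every cardinal $\kappa\ge\max(\omega,w(X))$;
- (c) $X\times D^\kappa$ is a rotoid for some $\kappa$;
- (d) $X\times Y$ is a rotoid for some nonempty compact $Y$.

**Sharpness.** (i) The literal converse of the Corollary fails, even for a countable metrizable space. (ii) Theorem A and the Corollary fail if "homeomorphism onto" is weakened to "homeomorphic embedding", even assuming $H(e,x)=(e,x)$.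

*The simplest infinite case, by hand.* Suppose $X$ is compact, has an isolated point $x$, and has a homeomorphism $H$ of $X\times X$ onto itself with $H(x,x)=(x,e)$ for all $x$. Since $(x,x)$ is isolated, so is $(x,e)$, hence $e$ is isolated. Then $X\times\{e\}$ is open, and so is its preimage under $H$. By injectivity this preimage is exactly the diagonal. An open diagonal means that $X$ is discrete, hence finite. In particular $A(\omega_1)$ is not a rotoid, as the Corollary requires. This also proves Sharpness (i): the convergent sequence $\omega+1$ is countable, compact and metrizable, hence Dugundji, but it is infinite with isolated points, so it is not a rotoid. There is not even a homeomorphism $H$ of its square with $H(x,x)=(x,e)$ for all $x$.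

Since metrizable compacta are Dugundji anyway, the theorem concerns nonmetrizable $X$. Our plan is to climb from a point to $X$ through quotients of $X$, each adding only a metrizable amount of information to the previous one, and to extend $f$ stage by stage with Michael's theorem. Lower semicontinuity at each stage needs the bonding maps to be open.

## 3. Quotients that $H$ respects in both directions

From here to the end of Section 6, $X,Y,e,H$ are as in Theorem A. For $\Phi\subseteq C(X)$ put
$$p_\Phi:X\to\mathbb R^\Phi,\qquad p_\Phi(x)=(f(x))_{f\in\Phi},\qquad X_\Phi=p_\Phi(X),$$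
and define $q_\Psi:Y\to\mathbb R^\Psi$ and $Y_\Psi$ in the same way for $\Psi\subseteq C(Y)$. If $\Phi=\emptyset$, then $X_\Phi$ is one point.

**Definition.** A pair $(\Phi,\Psi)$ is *admissible* if for all $z,z'\in X\times X$
$$(p_\Phi\times p_\Phi)(z)=(p_\Phi\times p_\Phi)(z')\iff(p_\Phi\times q_\Psi)(H(z))=(p_\Phi\times q_\Psi)(H(z')).\tag{2}$$

For example, let $X=Y=D^\omega$, $H(x,y)=(x,y-x)$ (coordinatewise mod 2), and let $\Phi=\Psi$ consist of the first $n$ coordinate functions. Both sides of (2) say that the first $n$ digits of both coordinates agree, so the pair is admissible. On the other hand, if $\Phi=\{p\}$ with $p$ the binary expansion map of Section 1, then no $\Psi$ makes $(\Phi,\Psi)$ admissible. Put $x=0111\ldots$ and $x'=1000\ldots$. Then $(x,x)$ and $(x,x')$ agree under $p\times p$. Their images are $(x,0)$ and $(x,1111\ldots)$, so (2) would give $q_\Psi(0)=q_\Psi(1111\ldots)$. Then $(0,0)$ and $(0,1111\ldots)$ agree under $p\times q_\Psi$. Their $H$-preimages are $(0,0)$ and $(0,1111\ldots)$ again, so (2) would force $p(0)=p(1111\ldots)$, that is, $0=1$.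

Fix an admissible pair $(\Phi,\Psi)$ and write $p=p_\Phi$, $X'=X_\Phi$, $q=q_\Psi$, $Y'=Y_\Psi$, $\bar e=q(e)$, $F(a)=p^{-1}(a)$ for $a\in X'$, $G(c)=q^{-1}(c)$ for $c\in Y'$.

**Lemma 3.** There is a homeomorphism $h:X'\times X'\to X'\times Y'$ with $(p\times q)H=h(p\times p)$. Moreover,
$$H(F(a)\times F(b))=F(a')\times G(c')\quad\text{where }(a',c')=h(a,b),\tag{3}$$
$$h(a,a)=(a,\bar e),\quad\text{so}\quad H(F(a)\times F(a))=F(a)\times G(\bar e).\tag{4}$$

**Proof.** The implication "$\Rightarrow$" in (2) says that $h$ is well defined by $h((p\times p)(z))=(p\times q)(H(z))$, and "$\Leftarrow$" says that $h$ is injective. It is onto because $H$ and $p\times q$ are onto. It is continuous because $p\times p$, a continuous surjection of compact spaces, is a quotient map and $h(p\times p)$ is continuous. A continuous bijection between compact spaces is a homeomorphism.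

For (3): $z\in F(a)\times F(b)$ iff $(p\times p)(z)=(a,b)$ iff $(p\times q)(H(z))=h(a,b)=(a',c')$ iff $H(z)\in F(a')\times G(c')$. Since $H$ is onto, this gives the equality of sets. For (4), take $x\in F(a)$. Then $h(a,a)=(p\times q)(H(x,x))=(p(x),q(e))=(a,\bar e)$, and the rest is (3). $\square$

## 4. The case where $H$ preserves the first coordinate, and why it does not generalize directly

We want $p$ to be open, so by Lemma 2 we want every limit fibre $B\in\mathcal F_a$ to equal $P=F(a)$. Guided by groups, a sensible first attempt supposes that $H(x,y)\in\{x\}\times Y$ for all $x,y$, and this case is quick. Then $h$ also preserves first coordinates. Let $a_i\to a$ with $F(a_i)\to B$, and write $h(a,a_i)=(a,c_i)$. By (3), $H(P\times F(a_i))=P\times G(c_i)$, and since $H$ preserves first coordinates we may cut this into slices: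
$$H(\{x\}\times F(a_i))=\{x\}\times G(c_i)\qquad\text{for each }x\in P .$$
Pass to a subnet with $G(c_i)\to L$. In the limit, $H(\{x\}\times B)=\{x\}\times L$ for each $x\in P$, with the same $L$ for all $x$. Choose $u\in B\subseteq P$. Then $(u,e)=H(u,u)\in\{u\}\times L$, so $e\in L$. Hence for every $x\in P$ we have $H(x,x)=(x,e)\in\{x\}\times L=H(\{x\}\times B)$, so $x\in B$. Thus $B=P$.

But a rotoid structure need not preserve first coordinates. On $X=\{0,1,2\}$ with $e=0$, the rotoid conditions prescribe $H$ on the five points $(0,0),(0,1),(0,2),(1,1),(2,2)$, with images $(0,0),(0,1),(0,2),(1,0),(2,0)$. The other four points $(1,0),(1,2),(2,0),(2,1)$ may go to $(1,1),(1,2),(2,1),(2,2)$ by any bijection, for example with $(1,0)\mapsto(2,1)$.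

For general $H$ the slices are lost. From $H(P\times F(a_i))=F(a_i')\times G(c_i')$ we know that $a'_i\to a$, but $a'_i$ may differ from $a$. In the limit we get $H(P\times B)=K\times L$, where $K$ is only some limit fibre at $a$. The rectangle rule gives $e\in L$ and $K=P\cap B=B$. So the first factor of the image is exactly as small as $B$, and this one rectangle does not show that $B=P$.

Two more moves get past this point. First, determine $L$: a limit of fibres of $q$ that contains $e$ must be the whole fibre $G(\bar e)$. This comes from pulling back the rectangle $P\times L$ with the *full* fibre as first factor, because then the rectangle rule forces both sides of the preimage to be full. Second, compare the rectangle $P\times B$ with the rectangle $B\times B$. Once $L$ is known, they have the same image, and $H$ is injective.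

## 5. Admissible quotients are open

**Key Lemma.** If $(\Phi,\Psi)$ is admissible, then $p=p_\Phi:X\to X'=X_\Phi$ is open.

Keep the notation of Section 3, and let $\mathcal G\subseteq\exp Y$ be the set of all limits of nets $G(c_i)$ with $c_i\in Y'$, $c_i\to\bar e$.

**Step 1: limit rectangles correspond under $H$.** The purpose is to pass (3) to the limit. We claim:

- (5) For $A,B\in\mathcal F_a$ there are $K\in\mathcal F_a$, $L\in\mathcal G$ with $H(A\times B)=K\times L$.
- (6) For $K\in\mathcal F_a$, $L\in\mathcal G$ there are $A,B\in\mathcal F_a$ with $H(A\times B)=K\times L$.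

For (5), let $a_i\to a$, $b_j\to a$ with $F(a_i)\to A$, $F(b_j)\to B$. Over the product directed set of pairs $(i,j)$, put $(a'_{ij},c'_{ij})=h(a_i,b_j)$. By continuity and (4), this net converges to $h(a,a)=(a,\bar e)$. Since $\exp X$ and $\exp Y$ are compact, pass to a subnet along which $F(a'_{ij})\to K$ and $G(c'_{ij})\to L$. Then $K\in\mathcal F_a$ and $L\in\mathcal G$. By (3), $H(F(a_i)\times F(b_j))=F(a'_{ij})\times G(c'_{ij})$. By facts 2 and 3 of Section 1, along the subnet the left side converges to $H(A\times B)$ and the right side to $K\times L$. Limits in the Hausdorff space $\exp(X\times Y)$ are unique, so $H(A\times B)=K\times L$.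

For (6), let $a_i\to a$, $c_j\to\bar e$ with $F(a_i)\to K$, $G(c_j)\to L$. Put $(\alpha_{ij},\beta_{ij})=h^{-1}(a_i,c_j)$. By (4) this converges to $h^{-1}(a,\bar e)=(a,a)$. Pass to a subnet along which $F(\alpha_{ij})\to A$ and $F(\beta_{ij})\to B$, so that $A,B\in\mathcal F_a$. By (3), $H(F(\alpha_{ij})\times F(\beta_{ij}))=F(a_i)\times G(c_j)$, and taking limits gives $H(A\times B)=K\times L$.

Now fix $a\in X'$ and put $P=F(a)$. Recall that $P\in\mathcal F_a$ and that all members of $\mathcal F_a$ are nonempty subsets of $P$ (Lemma 2).

**Step 2: a member of $\mathcal G$ containing $e$ is the whole fibre $G(\bar e)$.** This is the first of the two moves. Let $L\in\mathcal G$ with $e\in L$. By (6) with $K=P$, there are $A,B\in\mathcal F_a$ with $H(A\times B)=P\times L$. Since $e\in L$, the rectangle rule gives $A\cap B=P$. As $A,B\subseteq P$, we get $A=B=P$. Now (4) gives $P\times L=H(P\times P)=P\times G(\bar e)$, and $P\neq\emptyset$, so $L=G(\bar e)$.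

**Step 3: two rectangles with the same image.** This is the second move. Let $B\in\mathcal F_a$ be arbitrary. By (5), $H(P\times B)=K\times L$ with $K\in\mathcal F_a$, $L\in\mathcal G$. Since $P\cap B=B\neq\emptyset$, the rectangle rule gives $e\in L$ and $K=P\cap B=B$. Step 2 gives $L=G(\bar e)$. In the same way $H(B\times B)=K'\times L'$ with $K'\in\mathcal F_a$, $L'\in\mathcal G$. Since $B\cap B=B\ne\emptyset$, we get $e\in L'$, $K'=B$, $L'=G(\bar e)$. Hence
$$H(P\times B)=B\times G(\bar e)=H(B\times B).$$
As $H$ is injective, $P\times B=B\times B$, and as $B\neq\emptyset$, $B=P$.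

**Step 4: conclusion.** We have shown $\mathcal F_a=\{F(a)\}$ for every $a\in X'$, so $p$ is open by Lemma 2(b). $\square$

## 6. From open quotients to extensions: proof of Theorem A

**Step 1: unions of admissible pairs are admissible.** This lets us assemble large admissible pairs from small ones. Let $(\Phi_j,\Psi_j)$, $j\in J$, be admissible, $\Phi=\bigcup_j\Phi_j$, $\Psi=\bigcup_j\Psi_j$. Two points agree under $p_\Phi$ exactly if they agree under every $p_{\Phi_j}$, and likewise for $q_\Psi$. So each side of (2) for $(\Phi,\Psi)$ holds exactly if the corresponding side holds for all $j$, and the two sides are equivalent for each $j$. Also $(\emptyset,\emptyset)$ is admissible, since both sides of (2) always hold.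

**Step 2: countable admissible pairs are abundant.** We show that any countable $\Phi_0\subseteq C(X)$, $\Psi_0\subseteq C(Y)$ are contained in a countable admissible pair.

Let $u\in C(X\times X)$. Finite sums $\sum_k f_k\otimes g_k$ with $f_k,g_k\in C(X)$, where $(f\otimes g)(x,y)=f(x)g(y)$, form an algebra that contains the constants and separates points. By Stone–Weierstrass, for each $n\ge1$ there is such a sum within $1/n$ of $u$. Let $\Lambda$ be the countable set of all $f_k,g_k$ used. If $z,z'$ agree under $p_\Lambda\times p_\Lambda$, all these sums agree at $z$ and $z'$, hence $u(z)=u(z')$. We say that $\Lambda$ *determines* $u$. Similarly each $u\in C(X\times Y)$ is determined by countable sets $\Lambda\subseteq C(X)$, $\Lambda'\subseteq C(Y)$, that is, $u(w)$ depends only on $(p_\Lambda\times q_{\Lambda'})(w)$.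

Given countable $(\Phi_n,\Psi_n)$, choose countable $\Phi_{n+1}\supseteq\Phi_n$ and $\Psi_{n+1}\supseteq\Psi_n$ such that, for all $f\in\Phi_n$ and $g\in\Psi_n$, the functions $f\circ\mathrm{pr}_1\circ H$ and $g\circ\mathrm{pr}_2\circ H$ on $X\times X$ are determined by $\Phi_{n+1}$, and the functions $f\circ\mathrm{pr}_i\circ H^{-1}$, $i=1,2$, on $X\times Y$ are determined by $(\Phi_{n+1},\Psi_{n+1})$. Put $\Phi=\bigcup_n\Phi_n$, $\Psi=\bigcup_n\Psi_n$. Both are countable.

To verify (2), suppose first that $z,z'$ agree under $p_\Phi\times p_\Phi$. Each $f\in\Phi$ lies in some $\Phi_n$, and $f\circ\mathrm{pr}_1\circ H$ is determined by $\Phi_{n+1}\subseteq\Phi$, so it agrees at $z,z'$. The same holds for $g\circ\mathrm{pr}_2\circ H$, $g\in\Psi$. So $H(z),H(z')$ agree under $p_\Phi\times q_\Psi$. Conversely, if $H(z),H(z')$ agree under $p_\Phi\times q_\Psi$, then for $f\in\Phi$ the function $f\circ\mathrm{pr}_i\circ H^{-1}$ agrees at $H(z),H(z')$, that is, $f(\mathrm{pr}_i z)=f(\mathrm{pr}_iz')$ for $i=1,2$. So $z,z'$ agree under $p_\Phi\times p_\Phi$.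

**Step 3: a tower from a point to $X$ with open bonding maps.** Let $\{f_\xi:\xi<\tau\}\subseteq C(X)$ separate the points of $X$, where $\tau$ is an ordinal. By Step 2 choose countable admissible $(\Phi_\xi,\Psi_\xi)$ with $f_\xi\in\Phi_\xi$. For $\alpha\le\tau$ put
$$\Phi^\alpha=\bigcup_{\xi<\alpha}\Phi_\xi,\qquad X_\alpha=X_{\Phi^\alpha},\qquad p_\alpha=p_{\Phi^\alpha}:X\to X_\alpha,$$
and for $\alpha\le\beta$ let $\pi^\beta_\alpha:X_\beta\to X_\alpha$ be the restriction of coordinates, so $\pi^\beta_\alpha p_\beta=p_\alpha$. The tower has four properties.

- (7) $X_0$ is a point, and $p_\tau:X\to X_\tau$ is a homeomorphism, because $\Phi^\tau$ contains all $f_\xi$ and so $p_\tau$ is injective.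
- (8) Each $\pi^\beta_\alpha$ is open and onto. By Step 1 the pair $(\Phi^\alpha,\bigcup_{\xi<\alpha}\Psi_\xi)$ is admissible, so $p_\alpha$ is open by the Key Lemma. For $U\subseteq X_\beta$ open, $\pi^\beta_\alpha(U)=p_\alpha(p_\beta^{-1}(U))$ is open. Surjectivity follows from $\pi^\beta_\alpha p_\beta=p_\alpha$.
- (9) $X_{\alpha+1}$ embeds in $X_\alpha\times M_\alpha$ over $X_\alpha$, where $M_\alpha=p_{\Phi_\alpha}(X)$ is compact metrizable. Indeed $\Phi^{\alpha+1}=\Phi^\alpha\cup\Phi_\alpha$, so $t\mapsto(t|_{\Phi^\alpha},t|_{\Phi_\alpha})$ is continuous and injective, and $M_\alpha\subseteq\mathbb R^{\Phi_\alpha}$ with $\Phi_\alpha$ countable.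
- (10) If $\alpha$ is a limit and $t\in\mathbb R^{\Phi^\alpha}$ satisfies $t|_{\Phi^\gamma}\in X_\gamma$ for all $\gamma<\alpha$, then $t\in X_\alpha$. The sets $p_\gamma^{-1}(t|_{\Phi^\gamma})$, $\gamma<\alpha$, are nonempty, compact, and decrease as $\gamma$ grows, so they have a common point $x$. Since $\Phi^\alpha=\bigcup_{\gamma<\alpha}\Phi^\gamma$, we get $p_\alpha(x)=t$.

**Step 4: extending a map up the tower.** Let $Z$ be zero-dimensional compact, $A\subseteq Z$ closed, $f:A\to X$ continuous. By transfinite recursion on $\alpha\le\tau$ we construct continuous $f_\alpha:Z\to X_\alpha$ with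
$$f_\alpha|_A=p_\alpha f,\qquad \pi^\beta_\alpha f_\beta=f_\alpha\quad(\alpha\le\beta).\tag{11}$$

The map $f_0$ is the constant map. If $\alpha$ is a limit, put $f_\alpha(z)(\varphi)=f_\gamma(z)(\varphi)$ for $\varphi\in\Phi^\gamma$, $\gamma<\alpha$. By (11) for smaller indices this does not depend on $\gamma$. Each coordinate is continuous, so $f_\alpha$ is continuous into $\mathbb R^{\Phi^\alpha}$. By (10) its values lie in $X_\alpha$. Both parts of (11) hold because they hold coordinatewise.

For the successor step, regard $X_{\alpha+1}$ as a subset of $X_\alpha\times M_\alpha$, and write $p_{\alpha+1}f(z)=(f_\alpha(z),g(z))$ for $z\in A$, where $g:A\to M_\alpha$ is continuous. Put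
$$\theta(z)=\{m\in M_\alpha:(f_\alpha(z),m)\in X_{\alpha+1}\},\qquad z\in Z.$$
It is nonempty since $\pi^{\alpha+1}_\alpha$ is onto, and closed since $X_{\alpha+1}$ is compact. For $O\subseteq M_\alpha$ open,
$$\{z:\theta(z)\cap O\neq\emptyset\}=f_\alpha^{-1}\big(\pi^{\alpha+1}_\alpha(X_{\alpha+1}\cap(X_\alpha\times O))\big),$$
which is open because $\pi^{\alpha+1}_\alpha$ is open. So $\theta$ is lower semicontinuous; this is the place where the Key Lemma is needed. Now let $\theta'(z)=\{g(z)\}$ for $z\in A$ and $\theta'(z)=\theta(z)$ otherwise. Since $g(z)\in\theta(z)$ for $z\in A$,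
$$\{z:\theta'(z)\cap O\neq\emptyset\}=\{z:\theta(z)\cap O\neq\emptyset\}\setminus\big(A\setminus g^{-1}(O)\big).$$
The set $A\setminus g^{-1}(O)$ is closed in $A$, hence in $Z$, so $\theta'$ is lower semicontinuous. Michael's theorem gives a continuous selection $s$ of $\theta'$. Put $f_{\alpha+1}(z)=(f_\alpha(z),s(z))$. Its values lie in $X_{\alpha+1}$ because $\theta'(z)\subseteq\theta(z)$. It equals $p_{\alpha+1}f$ on $A$ because $s=g$ there. Also $\pi^{\alpha+1}_\alpha f_{\alpha+1}=f_\alpha$, which gives (11) for all smaller indices.

Finally $\tilde f=p_\tau^{-1}f_\tau:Z\to X$ is continuous, and on $A$ it equals $p_\tau^{-1}p_\tau f=f$. So $X$ is Dugundji.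

**Step 5: the space $Y$.** The space $X\times X$ is Dugundji (extend each coordinate), hence so is the homeomorphic space $X\times Y$. Given $f:A\to Y$, fix $x_0\in X$, extend $z\mapsto(x_0,f(z))$ to a continuous map $Z\to X\times Y$, and project to $Y$. So $Y$ is Dugundji. This proves Theorem A, and with $Y=X$ the Corollary. $\blacksquare$

## 7. The easy implications of Theorem B

**(b)$\Rightarrow$(c).** The space $D^\kappa$ is a group under addition mod 2, and $H(x,y)=(x,y-x)$ shows that it is a rotoid with $e=0$. Being a rotoid is a topological property, so $X\times D^\kappa\cong D^\kappa$ is a rotoid.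

**(c)$\Rightarrow$(d).** Take $Y=D^\kappa$.

**(d)$\Rightarrow$(a).** The compact rotoid $X\times Y$ is Dugundji by the Corollary. Fix $y_0\in Y$. Given $f:A\to X$, extend $z\mapsto(f(z),y_0)$ to $Z\to X\times Y$ and project to $X$.

It remains to prove (a)$\Rightarrow$(b). Again there will be a tower with open bonding maps. At each stage, multiplying by $D^\omega$ turns the bonding map into a product projection.

## 8. An open map with metrizable zero-dimensional fibres, multiplied by $D^\omega$

**Lemma 4.** Let $B$ be compact zero-dimensional, $C$ compact metrizable zero-dimensional, $E\subseteq B\times C$ closed, and suppose the projection $E\to B$ is open and onto. Then there is a homeomorphism $E\times D^\omega\to B\times D^\omega$ commuting with the projections to $B$.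

Let $E'=E\times D^\omega\subseteq B\times C'$, where $C'=C\times D^\omega$ is compact zero-dimensional with a compatible metric $d$, and let $\pi:E'\to B$ be the projection. It is open and onto, as the composition of $E\times D^\omega\to E$ and $E\to B$. It is closed, since $E'$ is compact. So $\pi$ maps clopen sets to clopen sets. Its fibres $\pi^{-1}(b)$ are homeomorphic to (fibre of $E$) $\times D^\omega$, so they have no isolated points. The diameter of a fibre $V\cap\pi^{-1}(b)$ of a set $V\subseteq E'$ is measured by $d$ in the $C'$-coordinate.

**Step 1: uniform splitting.** This is the tool for building partitions indexed by binary words. We claim: let $U\subseteq B$ be clopen, $V_1,\dots,V_m\subseteq E'$ clopen with $\pi(V_j)=U$, and $\varepsilon>0$. Then there is a finite clopen partition $\mathcal U$ of $U$ such that for each $U'\in\mathcal U$ there is $k\ge1$ for which every $V_j\cap\pi^{-1}(U')$ is partitioned into $2^k$ clopen sets, each mapped by $\pi$ onto $U'$ and each having all its fibres of diameter $<\varepsilon$.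

First make the fibres small. Partition $C'$ into finitely many clopen sets $W_i$ of diameter $<\varepsilon$ and put $V_{j,i}=V_j\cap(B\times W_i)$. The sets $\pi(V_{j,i})$ are clopen subsets of $U$. Partition $U$ into the nonempty atoms that they generate. Over an atom $U'$, either $U'\subseteq\pi(V_{j,i})$, and then $V_{j,i}\cap\pi^{-1}(U')$ is mapped onto $U'$, or $U'\cap\pi(V_{j,i})=\emptyset$, and then $V_{j,i}$ misses $\pi^{-1}(U')$. Since $\pi(V_j)=U$, each $V_j\cap\pi^{-1}(U')$ is partitioned into some number $n_j\ge1$ of clopen pieces mapped onto $U'$, with small fibres.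

Next we show how to increase one $n_j$ by one. Let $Q$ be one of the pieces of $V_j$ over $U'$. For $b\in U'$ the set $Q\cap\pi^{-1}(b)$ is nonempty and open in a space without isolated points, so it has two distinct points. A clopen subset $R$ of $Q$ that contains one of them and not the other satisfies $b\in N_R:=\pi(R)\cap\pi(Q\setminus R)$, and $N_R$ is clopen. By compactness finitely many such $N_R$ cover $U'$. Hence $U'$ has a finite clopen partition each of whose members $U''$ lies in some $N_R$. Over $U''$, the sets $R\cap\pi^{-1}(U'')$ and $(Q\setminus R)\cap\pi^{-1}(U'')$ are clopen pieces mapped onto $U''$. All other pieces, restricted to $\pi^{-1}(U'')$, are still mapped onto $U''$, and fibres only get smaller. So over each $U''$ the number $n_j$ has increased by one and the others are unchanged.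

For the atom $U'$ choose $k\ge1$ with $2^k\ge\max_j n_j$. After $\sum_j(2^k-n_j)$ such increases, each refining the base partition, all the numbers equal $2^k$. This proves the claim.

**Step 2: a tree of partitions.** Start with $\mathcal U_0=\{B\}$, $k_0(B)=0$, $V^0_\emptyset(B)=E'$. Suppose that at step $n$ we have a finite clopen partition $\mathcal U_n$ of $B$ and, for each $U\in\mathcal U_n$, an integer $k_n(U)\ge n$ and a clopen partition $\{V^n_s(U):s\in D^{k_n(U)}\}$ of $\pi^{-1}(U)$ into sets mapped onto $U$. Apply the claim to each $U$ with the sets $V^n_s(U)$ and $\varepsilon=1/(n+1)$. It gives a partition of $U$; let $\mathcal U_{n+1}$ consist of all the nonempty sets obtained in this way. For $U'\subseteq U$ with its number $k$, put $k_{n+1}(U')=k_n(U)+k\ge n+1$, and index the $2^k$ pieces of $V^n_s(U)\cap\pi^{-1}(U')$ by the words of length $k_n(U)+k$ that extend $s$. Thus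
$$V^{n+1}_s(U')\subseteq V^n_{s|k_n(U)}(U),\qquad k_{n+1}(U')>k_n(U),$$
and for $n\ge1$ the sets $V^n_s(U)$ have all fibres of diameter $<1/n$.

**Step 3: the homeomorphism.** For $z\in E'$ let $U_n\in\mathcal U_n$ contain $\pi(z)$. For each $n$ there is exactly one $s_n\in D^{k_n(U_n)}$ with $z\in V^n_{s_n}(U_n)$. By the inclusion above and uniqueness, $s_{n+1}$ extends $s_n$. As $k_n(U_n)\to\infty$, the words $s_n$ have a unique common extension $\theta(z)\in D^\omega$.

The first $n$ coordinates of $\theta$ are constant on each clopen set $V^n_s(U)$, so $(\pi,\theta):E'\to B\times D^\omega$ is continuous. It is injective: if $\pi(z)=\pi(z')$ and $\theta(z)=\theta(z')$, then for every $n\geq 1$ the points $z,z'$ lie in one fibre of one set $V^n_s(U)$, of diameter $<1/n$, so $z=z'$. It is onto: given $b\in B$ and $t\in D^\omega$, let $b\in U_n\in\mathcal U_n$. The sets $\pi^{-1}(b)\cap V^n_{t|k_n(U_n)}(U_n)$ are compact, decreasing, and nonempty since $V^n_s(U_n)$ is mapped onto $U_n$. A point $z$ of their intersection has $\pi(z)=b$ and $\theta(z)=t$. By compactness $(\pi,\theta)$ is a homeomorphism, and it commutes with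 the projections to $B$. $\square$

## 9. Proof of (a)$\Rightarrow$(b) in Theorem B

Let $X$ be zero-dimensional and Dugundji, and $\kappa\ge\max(\omega,w(X))$.

**Step 1: a retraction and good sets of coordinates.** The purpose is to find coordinate projections compatible with a retraction. Each clopen subset of $X$ is a finite union of members of a clopen base of size at most $\max(\omega,w(X))$, so $X$ has at most $\kappa$ clopen sets. Their characteristic functions separate points and embed $X$ in $D^\kappa$ (fill up with constant coordinates if needed). Since $X$ is Dugundji, $\mathrm{id}_X$ extends over $D^\kappa$ to a retraction $r:D^\kappa\to X$. For $\xi<\kappa$, the coordinate $r(\cdot)_\xi:D^\kappa\to D$ is continuous. Its two preimages are clopen, hence finite unions of basic sets, so it depends on a finite set $J_\xi\subseteq\kappa$ of coordinates.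

Call $S\subseteq\kappa$ *good* if $J_\xi\subseteq S$ for all $\xi\in S$. Unions of good sets are good. Each $\xi$ lies in a countable good set $T_\xi$: start with $\{\xi\}$, repeatedly add $J_\eta$ for all $\eta$ already present, and take the union of the countably many finite sets obtained. Let $\pi_S:D^\kappa\to D^S$ be the projection and $X_S=\pi_S(X)$. If $S$ is good, then
$$\pi_S(x)=\pi_S(y)\ \Longrightarrow\ \pi_S(r(x))=\pi_S(r(y)).\tag{12}$$

**Step 2: for $S$ good, $\pi_S|_X:X\to X_S$ is open.** Let $x\in X$ and let $a_i\to\pi_S(x)$ be a net in $X_S$, $a_i=\pi_S(x_i)$ with $x_i\in X$. Let $y_i\in D^\kappa$ agree with $a_i$ on $S$ and with $x$ off $S$. Then $y_i\to x$, so $r(y_i)\to r(x)=x$. Since $\pi_S(y_i)=\pi_S(x_i)$, (12) gives $\pi_S(r(y_i))=\pi_S(r(x_i))=\pi_S(x_i)=a_i$. So the $a_i$ lift to points $r(y_i)$ of $X$ converging to $x$. Now let $U\subseteq X$ be open and $x\in U$. If $\pi_S(U)$ were not a neighborhood of $\pi_S(x)$ in $X_S$, there would be a net $a_i\in X_S\setminus\pi_S(U)$ converging to $\pi_S(x)$. Its lifts $r(y_i)$ would eventually be in $U$, a contradiction.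

**Step 3: the tower.** For $\alpha\le\kappa$ put $S_\alpha=\bigcup_{\xi<\alpha}T_\xi$, a good set, and $X_\alpha=X_{S_\alpha}$. Then $X_0$ is a point, and $X_\kappa=X$ because $S_\kappa=\kappa$. The bonding maps $X_\beta\to X_\alpha$ ($\alpha\le\beta$) are onto, and they are open by Step 2: the image of an open $U\subseteq X_\beta$ is the image under $\pi_{S_\alpha}|_X$ of its preimage in $X$. Each $X_{\alpha+1}$ is a closed subset of $X_\alpha\times D^{T_\alpha\setminus S_\alpha}$ with $T_\alpha\setminus S_\alpha$ countable. At limit $\alpha$, $X_\alpha=\varprojlim_{\gamma<\alpha}X_\gamma$: if $t\in D^{S_\alpha}$ has $t|_{S_\gamma}\in X_\gamma$ for all $\gamma<\alpha$, the decreasing nonempty compact sets $\{x\in X:\pi_{S_\gamma}(x)=t|_{S_\gamma}\}$ have a common point $x$, and $\pi_{S_\alpha}(x)=t$.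

Lemma 4, with $B=X_\alpha$, $C=D^{T_\alpha\setminus S_\alpha}$, $E=X_{\alpha+1}$, gives homeomorphisms
$$\lambda_\alpha:X_{\alpha+1}\times D^\omega\to X_\alpha\times D^\omega\quad\text{over }X_\alpha .$$

**Step 4: composing up the tower.** We define homeomorphisms $\psi_\alpha:X_\alpha\times(D^\omega)^\alpha\to(D^\omega)^\alpha$, $\alpha\le\kappa$, compatible with the projections: for $\beta\le\alpha$,
$$\psi_\alpha(x,y)|_\beta=\psi_\beta(x|_{S_\beta},y|_\beta).\tag{13}$$
The map $\psi_0$ is the map between one-point spaces. At successors put
$$\psi_{\alpha+1}\big(x,(y_\xi)_{\xi\le\alpha}\big)=\big(\psi_\alpha(x',(y_\xi)_{\xi<\alpha}),\,y'\big),\qquad(x',y')=\lambda_\alpha(x,y_\alpha).$$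
Because $\lambda_\alpha$ is over $X_\alpha$, the point $x'$ is the image of $x$ in $X_\alpha$. So (13) holds for $\beta=\alpha$, hence for all smaller $\beta$. And $\psi_{\alpha+1}$ is a homeomorphism: up to the order of factors it applies $\lambda_\alpha$ to $X_{\alpha+1}\times D^\omega$, leaving $(D^\omega)^\alpha$ alone, and then applies $\psi_\alpha\times\mathrm{id}_{D^\omega}$.

At a limit $\alpha$, (13) for the $\gamma<\alpha$ defines $\psi_\alpha$, consistently and continuously. It is injective: if $\psi_\alpha(x,y)=\psi_\alpha(\tilde x,\tilde y)$, then injectivity of each $\psi_\gamma$ gives $x|_{S_\gamma}=\tilde x|_{S_\gamma}$ and $y|_\gamma=\tilde y|_\gamma$ for all $\gamma<\alpha$, so $(x,y)=(\tilde x,\tilde y)$. It is onto: given $w\in(D^\omega)^\alpha$, put $(x_\gamma,y_\gamma)=\psi_\gamma^{-1}(w|_\gamma)$. For $\beta\le\gamma<\alpha$, (13) shows that $\psi_\beta$ sends the restriction of $(x_\gamma,y_\gamma)$ to $w|_\beta$, so this restriction is $(x_\beta,y_\beta)$. The coherent family defines a point of $(\varprojlim_{\gamma<\alpha} X_\gamma)\times(D^\omega)^\alpha=X_\alpha\times(D^\omega)^\alpha$, and $\psi_\alpha$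 sends it to $w$. A continuous bijection of compact spaces is a homeomorphism.

Since $\kappa$ is infinite, $(D^\omega)^\kappa\cong D^\kappa$, and $\psi_\kappa$ yields
$$X\times D^\kappa\cong X\times(D^\omega)^\kappa\cong(D^\omega)^\kappa\cong D^\kappa .$$
This proves (a)$\Rightarrow$(b) and Theorem B. $\blacksquare$

## 10. Surjectivity of $H$ is essential

Sharpness (i) was proved in Section 2 with the convergent sequence $\omega+1$. Because of it, only a stable converse such as Theorem B is possible. We now prove (ii): a homeomorphic embedding $H$ of $X\times X$ into itself with $H(x,x)=(x,e)$ and $H(e,x)=(e,x)$ does not make $X$ Dugundji.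

Let $S=A(\omega_1)$ with the embedding $j:S\to D^{\omega_1}$ of Section 2. Let $Y=D\times D^{\omega_1}$, a topological group with neutral element $e=0$, let $\iota:Y\to D^{\omega_1}$ be a homeomorphism, and let $X=Y\sqcup S$. Define $H:X\times X\to X\times X$ on four clopen pieces:
$$H(y,y')=(y,y'-y)\ \text{ on }Y\times Y,\qquad H(y,s)=(y,s)\ \text{ on }Y\times S,$$
$$H(s,t)=\big(s,(0,j(t)-j(s))\big)\ \text{ on }S\times S,\qquad H(s,y)=\big(s,(1,\iota(y))\big)\ \text{ on }S\times Y.$$

**Step 1: $H$ is an embedding with the required values.** It is continuous on each piece, hence continuous. On each piece it is injective, because $j$ and $\iota$ are. The four images lie in $Y\times Y$, $Y\times S$, $S\times(\{0\}\times D^{\omega_1})$ and $S\times(\{1\}\times D^{\omega_1})$, which are pairwise disjoint. So $H$ is injective, and by compactness it is an embedding. For $y\in Y$ and $s\in S$ we have $H(y,y)=(y,0)=(y,e)$ and $H(s,s)=(s,(0,0))=(s,e)$. Since $e=0\in Y$, also $H(e,y)=(e,y)$ and $H(e,s)=(e,s)$. The map is not onto: the image of $S\times X$ lies in $S\times Y$, and that of $Y\times X$ in $Y\times X$, so $S\times S$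 is missed.

**Step 2: $X$ is not Dugundji.** The clopen set $S$ is a retract of $X$: send all of $Y$ to one point of $S$. If $X$ were Dugundji, then $S$ would be too, since one extends $f:A\to S\subseteq X$ to a map into $X$ and composes with the retraction. But $S=A(\omega_1)$ is not Dugundji by Section 2. $\blacksquare$
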